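# Locally Path Connected Metrizable Connectifications of Nowhere Locally Compact Metric Spaces

## 1. Connectifications, local compactness, and local connectedness

**Definition 1.1 (connectification).** A connectification of a space $X$ is a connected space $Y$ containing $X$ as a dense subspace.

*Example.* The line $\mathbb R$ is a connectification of $\mathbb Q$. The interval $(0,2)$ is a connectification of $(0,1)\cup(1,2)$. A two-point discrete space has no Hausdorff connectification: it is compact, hence closed in any Hausdorff space containing it, so if it is dense it is everything.

**Definition 1.2 (point of local compactness).** A point $x$ of $X$ is a point of local compactness if $x$ has a compact neighborhood in $X$.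

*Example.* Every point of $\mathbb R$ is one. No point of $\mathbb Q$ is one: a neighborhood of $x$ in $\mathbb Q$ contains a sequence converging in $\mathbb R$ to a nearby irrational, and this sequence has no subsequence converging in $\mathbb Q$. No point of the Baire space $\omega^\omega$ (a countable product of the discrete space $\omega=\{0,1,2,\dots\}$) is one: a compact neighborhood would contain a set $\{x: x_1=s_1,\dots,x_n=s_n\}$, which is closed, hence would be compact, yet it is the disjoint union of infinitely many nonempty open sets, one for each value of $x_{n+1}$.

**Definition 1.3 (local connectedness).** A space is locally connected (locally path connected) if every point has a neighborhood base of connected (path connected) open sets.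

*Example.* Every convex subset of a normed space is locally path connected, since its open balls are convex. The set $\{(s,t)\in[0,1]^2: s=0 \text{ or } s=1/n \text{ for some } n\ge 1, \text{ or } t=0\}$ is path connected but not locally connected: a small neighborhood of $(0,1)$ meets infinitely many teeth in disjoint relatively clopen pieces. So making a space connected and making it locally connected are different tasks.

**Definition 1.4 (Tychonoff space).** A space is Tychonoff if its points are closed and, for each closed $A$ and each point $x\notin A$, there is a continuous function to $[0,1]$ that is $0$ at $x$ and $1$ on $A$.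

*Example.* Every metrizable space is Tychonoff: use $\min\big(1,d(\cdot,x)/d(x,A)\big)$ for $A\neq\emptyset$.

**Definition 1.5 (completely metrizable; weight).** A space is completely metrizable if some compatible metric is complete. The weight $w(X)$ is the least cardinality of a base (taken infinite), and the density is the least cardinality of a dense set (taken infinite).

*Example.* The interval $(0,1)$ is completely metrizable, being homeomorphic to $\mathbb R$, although its usual metric is not complete. A discrete space of infinite cardinality $\kappa$ has weight and density $\kappa$.

**Definition 1.6 ($\mathbb R$-tree).** An $\mathbb R$-tree is a metric space in which any two points $a,b$ are the endpoints of exactly one arc, and this arc is isometric to the interval $[0,d(a,b)]$. (For $a=b$ the arc is the point.)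

*Example.* Three unit segments glued at one endpoint, with the path-length metric, form an $\mathbb R$-tree. A circle is not an $\mathbb R$-tree, since two of its points are joined by two arcs.

**Definition 1.7 (the space $\ell_1(\Lambda)$).** For a set $\Lambda$, $\ell_1(\Lambda)$ is the Banach space of functions $z:\Lambda\to\mathbb R$ with $\|z\|=\sum_w|z_w|<\infty$. We write $\delta_w$ for the function that is $1$ at $w$ and $0$ elsewhere, and $\operatorname{supp}z=\{w:z_w\ne0\}$.

*Example.* In $\ell_1(\Lambda)$ the segments $\{s\delta_w:0\le s\le1\}$, $w\in\Lambda$, meet only at $0$, and $\|s\delta_w-t\delta_v\|=s+t$ for $w\ne v$. Their union is the hedgehog with $|\Lambda|$ spines.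

## 2. Perfect and irreducible maps, and the textbook facts used

**Definition 2.1 (perfect map).** A perfect map is a continuous closed surjection between Hausdorff spaces all of whose point preimages (its fibers) are compact.

*Example.* If $C\ne\emptyset$ is compact, the projection $Z\times C\to Z$ is perfect for every Hausdorff $Z$. The projection $\mathbb R\times\mathbb R\to\mathbb R$ is not perfect: the image of the closed set $\{st=1\}$ is not closed.

**Definition 2.2 (irreducible map).** A closed continuous surjection $q:E\to X$ is irreducible if $q(A)\ne X$ for every closed $A\subsetneq E$.

*Example.* The binary expansion map $2^\omega\to[0,1]$ is irreducible: a closed set $A$ mapped onto $[0,1]$ must contain the unique preimage of each non-dyadic number, and these preimages are dense in $2^\omega$, so $A=2^\omega$. The map $s\mapsto|s|$ from $[-1,1]$ to $[0,1]$ is not irreducible, since the proper closed subset $[0,1]$ is mapped onto $[0,1]$. An identity map is always perfect and irreducible.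

**Definition 2.3 (locally finite and discrete families).** A family of subsets of $X$ is locally finite (discrete) if every point of $X$ has a neighborhood meeting only finitely many (at most one) of its members.

*Example.* In $\mathbb R$, the family of intervals $[n,n+1]$, $n\in\mathbb Z$, is locally finite but not discrete; the family of intervals $(2n,2n+1)$ is discrete.

The proof uses the following textbook facts.

1. Every metrizable space is paracompact: each open cover has a locally finite open refinement.
2. Tietze: if $A$ is closed in a metrizable space $X$, every continuous $A\to\mathbb R$, bounded or not, extends to a continuous $X\to\mathbb R$.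
3. A closed noncompact subset $Z$ of a metrizable space $X$ contains an infinite set that is closed and discrete in $X$. Indeed, take a sequence in $Z$ without a convergent subsequence. Each value occurs finitely often, so we may assume the terms are distinct. The set of terms has no accumulation point in $X$.
4. Under a perfect map, preimages of compact sets are compact.
5. The image of a metrizable space under a perfect map is metrizable (Engelking, *General Topology*, Theorem 4.4.15).
6. A Čech-complete space is a Tychonoff space that is a $G_\delta$-set in its Čech–Stone compactification; for example, every locally compact Hausdorff space is one, being open there. Perfect maps preserve Čech-completeness (Engelking, Theorem 3.9.10), and a metrizable space is completely metrizable if and only if it is Čech-complete (Engelking, Theorem 4.3.26).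
7. Bing: every metrizable space has a base $\bigcup_{n\ge1}\mathcal B_n$ with each $\mathcal B_n$ a discrete family.
8. For a metrizable space, weight equals density.
9. A nonempty metrizable space $X$ has $\operatorname{Ind}X=0$ (any two disjoint closed sets can be separated by a clopen set) if and only if it is homeomorphic to a subspace of a countable product of discrete spaces.
10. A closed continuous surjection is a quotient map. If two quotient maps from the same space have the same point preimages, their images are homeomorphic, by the bijection that matches the preimages.

## 3. The problem and two theorems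

The following problem comes from "Connectedness and local connectedness of topological groups and extensions", http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9904/alastkac.pdf.

**Problem.** Let $X$ be a nonempty metric space with no points of local compactness. Does $X$ have a Tychonoff (or metrizable) locally connected connectification? That is: (a) does every such $X$ have a locally connected Tychonoff connectification, and (b) does every such $X$ have a locally connected metrizable one?

In plain words: $X$ may be as disconnected as it likes, or connected but locally badly behaved. We may add points, as long as $X$ stays dense. The result should be connected, connected at every small scale, and still metrizable. The answer to (b) is yes. Since metrizable spaces are Tychonoff, the answer to (a) is yes as well.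

**Theorem 1.** Let $X$ be a nonempty metrizable space with no point of local compactness. Then there is a metrizable, path connected, locally path connected (hence connected and locally connected) space $Y$ containing $X$ as a dense subspace.

**Theorem 2.** For a nonempty metrizable space $X$ the following are equivalent:

1. $X$ has no point of local compactness;
2. $X$ is a dense subspace of some Hausdorff space $Y$ with $Y\setminus X$ dense in $Y$;
3. $X$ is a dense subspace of a completely metrizable, path connected, locally path connected space $Y$ with $Y\setminus X$ dense in $Y$ (and automatically $w(Y)=w(X)$).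

If $X$ satisfies (1) and is a subspace of a countable product of discrete spaces (equivalently, $X$ is metrizable with $\operatorname{Ind}X=0$), then $Y$ in Theorem 1 can be taken to be an $\mathbb R$-tree.

## 4. Compact neighborhoods, hedgehogs, and the implication (2)⇒(1)

We first see what a compact neighborhood does to an extension.

**Proof of Theorem 2, (2)⇒(1).** This step shows that a compact neighborhood leaves no room for new points nearby. Let $X$ be dense in a Hausdorff space $Y$ with $Y\setminus X$ dense in $Y$, and suppose that $x\in X$ has a compact neighborhood $N$ in $X$. Choose $G$ open in $Y$ with $x\in G\cap X\subset N$. Being compact, $N$ is closed in $Y$. Since $X$ is dense and $G$ is open, every point of $G$ lies in the closure of $G\cap X$, so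
$$G\subset\overline{G\cap X}\subset N\subset X .$$
Thus $G$ is a nonempty open set missing $Y\setminus X$, a contradiction. $\square$

The same computation handles isolated points. If $x$ is isolated in $X$, take $N=\{x\}$ and choose $G$ with $G\cap X=\{x\}$. The inclusion $G\subset N$ used only that $X$ is dense in the Hausdorff space $Y$, so $\{x\}=G$ is open in $Y$. It is also closed. Hence a space with an isolated point and at least one other point has no Hausdorff connectification; the discrete space $\omega$ is an example. Without points of local compactness this obstruction disappears.

Now some positive cases by hand. For $X=\mathbb Q$ take $Y=\mathbb R$. For $X=D\times(\mathbb Q\cap(0,1])$ with $D$ discrete of any nonzero cardinality, take for $Y$ the hedgehog of Definition 1.7 with spines indexed by $D$, and identify $(d,s)$ with $s\delta_d$. On each spine without its center, which is an open subset of the hedgehog, the metric is $|s-t|$, so $X$ is a subspace. It is dense. A ball about $0$ is a union of segments through $0$. A ball of radius $\varepsilon$ about $s\delta_d$ is an interval on its spine if $\varepsilon\le s$, and otherwise it is an interval containing $0$ together with a ball about $0$ in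 the other spines. All balls are therefore path connected. The center lies in $Y\setminus X$, and the many pieces of $X$ are joined through it.

This suggests joining the pieces of $X$ by branching segments, and the pieces of those pieces by further segments. The next case shows the construction in its pure form.

## 5. A tree whose ends are the points of the Baire space

Let $X=\omega^\omega$. Its natural pieces are the cylinders $[s]$, the set of all $x$ beginning with the finite sequence $s$, and $[s]$ splits into the sets $[s{}^\frown k]$, $k\in\omega$. Fix a sequence $c_k\in(0,1]$ such that every point of $[0,1]$ is the limit of a subsequence. Give lengths to the cylinders by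
$$\ell_\emptyset=1,\qquad \ell_{s{}^\frown k}=2^{-k-1}\ell_s .$$
To each $s$ we assign a segment $e_s$ of length $\ell_s$. The segment $e_{s{}^\frown k}$ is attached, at its bottom, to the point at height $c_k\ell_s$ of $e_s$. A point $x\in\omega^\omega$ prescribes an infinite climb: go up the segment of $\emptyset$ to height $c_{x_1}$, turn into the segment of $(x_1)$, go up to height $c_{x_2}\ell_{(x_1)}$, turn, and so on. In $\ell_1$ of the set of finite sequences, the end of this climb is
$$f(x)=\sum_{n\ge0}c_{x_{n+1}}\ell_{x|n}\,\delta_{x|n},\qquad x|n=(x_1,\dots,x_n).$$
If $c_0=1$ and $x=(0,0,\dots)$, then $\ell_{x|n}=2^{-n}$ and $\|f(x)\|=2$.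

Why are the ends dense among all points of the tree? Take the point at height $r\in[0,\ell_s]$ on $e_s$. Let $b_s$ be its bottom point in coordinates, so the point is $b_s+r\delta_s$. Choose $k_j\to\infty$ with $c_{k_j}\to r/\ell_s$ and let $x_j$ begin with $s{}^\frown k_j$. Then
$$f(x_j)=b_s+c_{k_j}\ell_s\delta_s+\text{tail},\qquad \|\text{tail}\|\le\ell_{s{}^\frown k_j}\big(1+\tfrac12+\tfrac14+\cdots\big)=2^{-k_j}\ell_s\to0,$$
so $f(x_j)\to b_s+r\delta_s$. Two features did the work: the heights $c_k$ come close to every height infinitely often, and the branches with large $k$ are short. The infinitely many pieces of $[s]$ were needed as well, and this is where the absence of compact neighborhoods enters. The remaining claims (that $f$ is an embedding and that the tree is path connected with path connected balls) are special cases of Sections 9 and 10, with cylinders as cells.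

## 6. Collapsing fibers, and how the Hausdorff property can fail

For a general $X$ the tree cannot be built directly, because its branches are indexed by clopen pieces of $X$, and $X$ may be connected. A sensible remedy is to build the tree over a zero-dimensional space $E$ that maps perfectly onto $X$ by some $q:E\to X$. Embed $E$ as the set $f(E)$ of ends in a space $R=T\cup f(E)$, with $T$ the union of the segments, and then collapse each set $f(q^{-1}(x))$ to a point. In the quotient the ends become the points of $X$.

Carried out with arbitrary clopen splittings, this fails at a definite point. Let $X=\omega^\omega\times[0,1]$, let $E=\omega^\omega\times2^\omega$, and let $q$ be the identity times the binary expansion map. Let the first splitting of $E$ be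
$$w_{2i}=\{(y,z):y_1=i,\ z_1=0\},\qquad w_{2i+1}=\{(y,z):y_1=i,\ z_1=1\},$$
and suppose that $c_{2i}\to0$ and $c_{2i+1}\to1$ as $i$ runs through some infinite set $I$. For $i\in I$ choose $y$ with $y_1=i$. The points $a_i=(y,0111\dots)$ and $b_i=(y,1000\dots)$ have the same image under $q$. By the tail estimate of Section 5, $f(a_i)=c_{2i}\delta_E+\text{tail}$ with tail of norm at most $2^{-2i}$, so $f(a_i)\to0$ as $i\to\infty$ in $I$. In the same way $f(b_i)\to\delta_E$. The points $0$ and $\delta_E$ are the two ends of the first segment, and both belong to $T$. In the quotient $f(a_i)$ and $f(b_i)$ become the same point, and this sequence converges both to the image of $0$ and to the image of $\delta_E$. The quotient is not Hausdorff.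

So we need: **fibers close to points of $T$ must be small.** We arrange this as follows.

* The pieces $w_0,w_1,w_2,\dots$ of $w$ will be level bands of a real function that is constant on fibers. A fiber then meets at most two pieces, and their indices are consecutive. We also choose the heights so that $|c_k-c_{k+1}|\to0$. Then a fiber meeting $w_k$ with $k$ large, if it lies inside $w$, is small.
* A fiber meeting $w$ may stick out of $w$. We require that this happens only if it meets $w$ inside $w_0$. We cannot require that it never happens: then every fiber meeting $w$ would lie in $w$, so $q(w)$ and $q(E\setminus w)$ would be disjoint closed sets covering $X$, and if $X$ is connected only $w=E$ and $w=\emptyset$ would be possible.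
* To control the piece $w_0$ we look one level further down, and there it helps that all $c_k$ are positive. This is Claim B in Section 11.

Since $w_1\neq\emptyset$ and fibers meeting $w_1$ must lie in $w$, every nonempty clopen $w$ has to contain a whole fiber. Irreducibility of $q$ provides this.

## 7. A zero-dimensional irreducible perfect preimage

From here to the end of Section 12, $X$ is a nonempty metrizable space with no point of local compactness.

**Step 1a: the map $p:S\to X$.** The purpose is to map a subspace of a countable product of discrete spaces perfectly onto $X$. Fix a compatible metric $d$ on $X$. For each $n\ge1$ take a locally finite open refinement of the cover of $X$ by balls of radius $2^{-n-1}$, and let $\mathcal F_n$ consist of the closures of its nonempty members. Each $\mathcal F_n$ is a locally finite closed cover of $X$ by nonempty sets of diameter at most $2^{-n}$. (A neighborhood that meets only finitely many open sets of a family can be taken open, and then it meets only the closures of those sets.) For $x\in X$ let $\mathcal F_n(x)=\{F\in\mathcal F_n:x\in F\}$, a finite nonempty set. Give each $\mathcal F_n$ the discrete topology and put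
$$S=\Big\{(F_n)\in\prod_n\mathcal F_n:\bigcap_nF_n\neq\emptyset\Big\},\qquad p\big((F_n)\big)=\text{the unique point of }\bigcap_nF_n .$$
The point is unique because the diameters tend to $0$.

*Continuity.* If $F,G\in S$ agree in the first $N$ coordinates, then $p(F),p(G)\in F_N$, so $d(p(F),p(G))\le2^{-N}$.

*Compact fibers, surjectivity.* We have $p(F)=x$ if and only if $x\in F_n$ for all $n$. So $p^{-1}(x)=\prod_n\mathcal F_n(x)$, a nonempty product of finite discrete spaces, which is compact.

*Closedness.* Let $A\subset S$ be closed in $S$, let $F^j\in A$, and suppose $x_j=p(F^j)\to x$. Fix $n$. The union of the members of $\mathcal F_n$ not containing $x$ is closed, by local finiteness, and misses $x$. Hence for large $j$ the point $x_j$ lies only in members of $\mathcal F_n$ that contain $x$, so $F^j_n$ belongs to the finite set $\mathcal F_n(x)$. By a diagonal argument, some subsequence of $(F^j)$ is eventually constant in every coordinate. It converges to some $F\in\prod_n\mathcal F_n(x)=p^{-1}(x)\subset S$. As $A$ is closed in $S$, $F\in A$, and $x=p(F)\in p(A)$.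

So $p$ is perfect.

**Step 1b: irreducibility.** The purpose is to cut $S$ down so that the map becomes irreducible. Consider the closed sets $A\subset S$ with $p(A)=X$, ordered by inclusion. For a chain of such sets and a point $x\in X$, the sets $A\cap p^{-1}(x)$ form a chain of nonempty compact sets, so they have a common point. Hence the intersection of the chain is again mapped onto $X$. By Zorn's lemma there is a minimal closed $E\subset S$ with $p(E)=X$. Put $q=p|_E$. Closed subsets of $E$ are closed in $S$, and the fibers of $q$ are closed subsets of fibers of $p$, so $q:E\to X$ is perfect. By minimality it is irreducible. From now on a *fiber* is a set $q^{-1}(x)$, $x\in X$.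

**Step 1c: clopen sets in $E$.** The purpose is to separate closed sets of $E$ by clopen sets. Let $\mathcal P_n$ be the partition of $E$ into nonempty sets according to the first $n$ coordinates, $\mathcal P_0=\{E\}$. The members of $\bigcup_n\mathcal P_n$ are clopen and form a base, and any two of them are nested or disjoint. We use the compatible metric $\rho(F,G)=2^{-\min\{i:F_i\ne G_i\}}$ for $F\neq G$. Two points in one member of $\mathcal P_n$ first differ at an index at least $n+1$, so any subset of a member of $\mathcal P_n$ has $\rho$-diameter less than $2^{-n}$.

**Statement (7.1).** If $A,B\subset E$ are disjoint and closed, there is a clopen $C$ with $A\subset C\subset E\setminus B$.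

*Proof.* For $e\in E$ let $P_e$ be the member of $\mathcal P_n$ containing $e$, where $n=n(e)$ is least such that this member misses $A$ or misses $B$. Such $n$ exists since $e$ is outside one of the closed sets $A,B$. If $P_e\cap P_{e'}\ne\emptyset$ and $n(e)\ge n(e')$, then $P_e\subset P_{e'}$. So $P_{e'}$ is the member of $\mathcal P_{n(e')}$ containing $e$, and it misses $A$ or $B$. By minimality $n(e)\le n(e')$, hence $n(e)=n(e')$ and $P_e=P_{e'}$. Thus the sets $P_e$ partition $E$ into open sets. Let $C$ be the union of those that meet $A$. It is clopen, contains $A$, and misses $B$. $\square$

## 8. Splitting a clopen set into bands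

**Lemma 8.1.** Every nonempty clopen $w\subset E$ is a disjoint union of nonempty clopen sets $w_k$, $k=0,1,2,\dots$, such that for every fiber $K$:

* (α) if $K\cap w_k\ne\emptyset$ for some $k\ge1$, then $K\subset w$;
* (β) if $K\cap w_k\neq\emptyset\neq K\cap w_l$, then $|k-l|\le1$.

*Proof.* **Step 2a: an unbounded function on $X$ supported where fibers lie in $w$.** Put $O=X\setminus q(E\setminus w)$. This set is open since $q$ is closed, and nonempty since $E\setminus w$ is a proper closed subset of $E$ and $q$ is irreducible. By definition $q^{-1}(O)\subset w$. Pick a nonempty open $V$ with $\overline V\subset O$. If $\overline V$ were compact, every point of $V$ would be a point of local compactness. So $\overline V$ is not compact, and by Fact 3 it contains distinct points $x_0,x_1,x_2,\dots$ forming a closed discrete subset of $X$. The sets $X\setminus O$ and $\{x_k:k\ge0\}$ are disjoint and closed, so the function equal to $0$ on $X\setminus O$ and to $k$ at $x_k$ is continuous on their union. By Tietze's theorem it extends to a continuous real function on $X$, and taking the absolute value we get a continuous $h:X\to[0,\infty)$. Put $g=h\circ q$. Then $g$ is constant on each fiber, and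
$$\{g>0\}\subset q^{-1}(O)\subset w .$$

**Step 2b: cutting $w$ into bands of $g$.** For $k\ge1$ the sets $\{g\ge k\}$ and $\{g\le k-1\}$ are disjoint and closed, so (7.1) gives a clopen $C_k$ with $\{g\ge k\}\subset C_k\subset\{g>k-1\}$. Then
$$C_{k+1}\subset\{g>k\}\subset\{g\ge k\}\subset C_k,\qquad C_1\subset\{g>0\}\subset w,\qquad \bigcap_kC_k=\emptyset .$$
Put $w_0=w\setminus C_1$ and $w_k=C_k\setminus C_{k+1}$ for $k\ge1$. These sets are clopen, disjoint, and have union $w$. Moreover
$$w_k\subset\{k-1<g<k+1\}\qquad(k\ge0):$$
outside $C_{k+1}$ we have $g<k+1$, while on $C_k$ with $k\ge1$ we have $g>k-1$, and for $k=0$ we have $g\ge0>-1$. Each $w_k$ contains the nonempty set $q^{-1}(x_k)$, where $g=k$. Indeed, for $k\ge1$ this set is contained in $\{g\ge k\}\subset C_k$ and misses $C_{k+1}\subset\{g>k\}$. For $k=0$ it is contained in $q^{-1}(O)\subset w$ and misses $C_1\subset\{g>0\}$.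

**Step 2c: (α) and (β).** Let $g$ have the constant value $r$ on the fiber $K$. If $K$ meets $w_k$, then $k-1<r<k+1$, that is, $k\in(r-1,r+1)$. Two integers in this open interval of length $2$ differ by at most $1$, which is (β). If moreover $k\ge1$, then $r>k-1\ge0$, so $K\subset\{g>0\}\subset w$, which is (α). $\square$

## 9. Cells, and an embedding of $E$ in $\ell_1(\Lambda)$

**Step 3a: the heights.** We need a sequence $c_k\in(0,1]$, $k\ge0$, with $|c_k-c_{k+1}|\to0$ such that every point of $[0,1]$ is the limit of a subsequence. Take
$$c_k=\max\Big(|\sin\sqrt k|,\frac1{k+1}\Big).$$
Clearly $0<c_k\le1$. Since $\sqrt{k+1}-\sqrt k\to0$, both terms in the maximum change by amounts tending to $0$, and so does the maximum. Given $s\in[0,1]$, write $s=\sin\theta$ with $\theta\in[0,\pi/2]$ and let $k_m=\lceil(\theta+m\pi)^2\rceil$, $m\ge1$. Then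
$$0\le\sqrt{k_m}-(\theta+m\pi)=\frac{k_m-(\theta+m\pi)^2}{\sqrt{k_m}+\theta+m\pi}\le\frac1{m\pi}\to0,$$
so $|\sin\sqrt{k_m}|\to s$ and $c_{k_m}\to s$. As $k_m\to\infty$, a subsequence of the $k_m$ is strictly increasing.

**Step 3b: the cells.** The purpose is to iterate the splitting and to index the segments of the tree. Let $\Lambda_0=\{E\}$ and $\ell_E=1$. Suppose $\Lambda_n$ is a partition of $E$ into nonempty clopen sets, called *cells of level $n$*. Split each $w\in\Lambda_n$ by Lemma 8.1, once and for all, and let $\Lambda_{n+1}$ consist of all nonempty sets $w_k\cap P$ with $w\in\Lambda_n$, $k\ge0$, $P\in\mathcal P_{n+1}$. This is again a partition of $E$ into nonempty clopen sets. A cell $u=w_k\cap P$ is called a *child* of $w$. It determines $w$ (the cell of level $n$ containing it) and $k$, and we put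
$$\ell_u=2^{-k-1}\ell_w\le\tfrac12\ell_w .$$
Since $w$ has infinitely many nonempty pieces $w_k$, a child is a proper subset of its parent. Hence the $\Lambda_n$ are pairwise disjoint: if $u\in\Lambda_n\cap\Lambda_m$ with $n<m$, the ancestor of $u$ at level $n$ properly contains $u$, yet two intersecting members of the partition $\Lambda_n$ are equal. So each cell has a well-defined level. Put $\Lambda=\bigcup_n\Lambda_n$. We note:

* Two cells that intersect are equal, or one is an ancestor of the other (compare at the smaller of the two levels). In particular, for cells, $v\subset u$ means that $v=u$ or $v$ is a descendant of $u$.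
* Distinct children of one cell are disjoint sets, and so are any descendants of the first from any descendants of the second.
* If $w\in\Lambda_n$, then $\ell_w\le2^{-n}$, and $w$ has $\rho$-diameter less than $2^{-n}$ because it lies in a member of $\mathcal P_n$.

**Step 3c: the map $f$.** The purpose is to assign to each point of $E$ its infinite climb. For $x\in E$ let $w^n(x)$ be the cell of level $n$ containing $x$, let $\kappa_n(x)$ be the $k$ with $x\in(w^n(x))_k$, and define
$$f(x)=\sum_{n\ge0}c_{\kappa_n(x)}\,\ell_{w^n(x)}\,\delta_{w^n(x)}\in\ell_1(\Lambda). \tag{9.1}$$
Since all $c_k$ are positive, $f(x)_w>0$ if and only if $x\in w$. If $x\in u\in\Lambda$, the cells $v\subset u$ containing $x$ are $u$ and one descendant at each later level, and each length is at most half of the preceding one. Hence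
$$\sum_{v\subset u}f(x)_v\le\ell_u\big(1+\tfrac12+\tfrac14+\cdots\big)=2\ell_u\qquad(x\in u\in\Lambda). \tag{9.2}$$

**Step 3d: $f$ is an embedding.** *Continuity.* Let $y$ lie in the open set $u=w^{n+1}(x)$. Then $w^i(y)=w^i(x)$ for $i\le n+1$, and $\kappa_i(y)=\kappa_i(x)$ for $i\le n$, as $w^{i+1}(x)$ determines $\kappa_i(x)$. So $f(x),f(y)$ agree in all coordinates of level at most $n$, and the rest of each is supported on cells contained in $u$. By (9.2), $\|f(x)-f(y)\|\le4\ell_u\le4\cdot2^{-n-1}$.

*Injectivity and continuity of the inverse.* Let $f(x_j)\to f(x)$. For every $n$, $f(x)_{w^n(x)}>0$, so $f(x_j)_{w^n(x)}>0$ for large $j$, that is, $x_j\in w^n(x)$ for large $j$. Since the $\rho$-diameter of $w^n(x)$ tends to $0$, $x_j\to x$. Constant sequences give injectivity.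

## 10. The space $R$ and its geodesics

**Step 4a: definition and coordinates.** The purpose is to add the segments and to describe which vectors arise. For $w\in\Lambda_m$ let $E=w^0\supset w^1\supset\dots\supset w^m=w$ be its chain of ancestors, each a child of the preceding one, with $w^{i+1}\subset(w^i)_{k_i}$. Put
$$b_w=\sum_{i<m}c_{k_i}\ell_{w^i}\delta_{w^i},\qquad e_w=\{b_w+s\delta_w:0\le s\le\ell_w\},\qquad T=\bigcup_{w\in\Lambda}e_w,\qquad R=T\cup f(E),$$
with the metric of $\ell_1(\Lambda)$. An *initial chain* is a sequence $w^0=E,w^1,w^2,\dots$ of cells, empty, finite or infinite, in which each later term is a child of the preceding one.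

**Statement (10.1).** For $z\in R$, $\operatorname{supp}z$ is an initial chain $w^0,w^1,\dots$, and $0<z_w\le\ell_w$ for each $w$ on it. If $w^{i+1}\in\operatorname{supp}z$ and $w^{i+1}\subset(w^i)_k$, then $z_{w^i}=c_k\ell_{w^i}$. Moreover $z\in T$ if and only if $\operatorname{supp}z$ is finite. Conversely, $0\in T$, and a vector whose support is a nonempty finite initial chain $w^0,\dots,w^m$, which satisfies the coordinate condition just stated and has last coordinate in $(0,\ell_{w^m}]$, belongs to $T$.

*Proof.* Let $z=b_w+s\delta_w$ with $w\in\Lambda_m$. If $s>0$, the support is $w^0,\dots,w^m$, the coordinates before the last are as prescribed, and the last is $s\le\ell_w$. If $s=0$, the support is $w^0,\dots,w^{m-1}$ (empty if $m=0$), with coordinates $c_{k_i}\ell_{w^i}\le\ell_{w^i}$. For $z=f(x)$ the support is the infinite chain $w^0(x),w^1(x),\dots$, and the coordinates are as prescribed by (9.1). This gives the first three sentences. For the converse, $0=b_E\in e_E$, and the vector in question equals $b_{w^m}+s\delta_{w^m}$ with $s\in(0,\ell_{w^m}]$. $\square$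

In particular $T\cap f(E)=\emptyset$.

**Step 4b: $f(E)$ is dense in $R$.** Let $t=b_w+s\delta_w\in T$ with $0\le s\le\ell_w$. Choose $k_j\to\infty$ with $c_{k_j}\ell_w\to s$, and $x_j\in w_{k_j}$. The child $u$ of $w$ containing $x_j$ has $\ell_u=2^{-k_j-1}\ell_w$, so by (9.2)
$$f(x_j)=b_w+c_{k_j}\ell_w\delta_w+\text{tail},\qquad\|\text{tail}\|\le2\cdot2^{-k_j-1}\ell_w\to0 .$$
Hence $f(x_j)\to t$.

**Step 4c: the path from $0$ to a point.** Let $a\in R$ have support chain $w^0,w^1,\dots$ and coordinates $a_i=a_{w^i}$. Define $\sigma_a:[0,\|a\|]\to R$ by $\sigma_a(\|a\|)=a$ and
$$\sigma_a(r)=\sum_{i<j}a_i\delta_{w^i}+\Big(r-\sum_{i<j}a_i\Big)\delta_{w^j}\qquad\text{if }\sum_{i<j}a_i\le r\le\sum_{i\le j}a_i .$$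
(At common endpoints of these intervals the formulas agree.) By (10.1), $\sum_{i<j}a_i\delta_{w^i}=b_{w^j}$ and $a_j\le\ell_{w^j}$, so the point lies in $e_{w^j}\subset R$. All coordinates of $\sigma_a(r)$ are nondecreasing in $r$ (up to and including $r=\|a\|$), and $\|\sigma_a(r)\|=r$. Hence $\|\sigma_a(r)-\sigma_a(r')\|=|r-r'|$: $\sigma_a$ is an isometric embedding.

**Step 4d: distances.** The purpose is to see that two paths $\sigma_a,\sigma_b$ run together for a while and then separate for good. Let $a\neq b$ in $R$, and let $j$ be the first index at which the pairs (cell, coordinate) of the two support chains differ, where one pair may be missing. Write $b_i$ for the coordinates of $b$ along its chain.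

* *Case 1: both have the same $j$-th cell $w^j$, and, say, $a_j<b_j$.* Put $r^*=\sum_{i\le j}a_i$. If both chains continue, their next cells lie in $(w^j)_k$ and $(w^j)_l$ with $c_k\ell_{w^j}=a_j\ne b_j=c_l\ell_{w^j}$. So $k\ne l$, the next cells are disjoint, and all later cells of $a$ differ from all later cells of $b$. If one chain stops, this is trivially true. Hence
$$\|a-b\|=\sum_{i>j}a_i+(b_j-a_j)+\sum_{i>j}b_i .$$
* *Case 2: otherwise.* Put $r^*=\sum_{i<j}a_i$, which equals $\sum_{i<j}b_i$. Either one chain has ended before index $j$, or the $j$-th cells are distinct. Since the cell of index $0$ is always $E$, in the latter situation $j\ge1$ and they are distinct children of the same cell. In both situations the cells of $a$ from index $j$ on differ from those of $b$, and $\|a-b\|=\sum_{i\ge j}a_i+\sum_{i\ge j}b_i$.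

In both cases $\sigma_a=\sigma_b$ on $[0,r^*]$, because up to that norm both formulas use the same cells and the same coordinates, and
$$\|a-b\|=(\|a\|-r^*)+(\|b\|-r^*). \tag{10.2}$$

**Step 4e: path connected balls.** Go from $a$ down along $\sigma_a$ to $\sigma_a(r^*)=\sigma_b(r^*)$, and then up along $\sigma_b$ to $b$. Denote this path and also its image by $[a,b]$. By (10.2) it has length $\|a-b\|$. A point on it is reached from $a$ along a piece of length at most $\|a-b\|$, so it is at distance at most $\|a-b\|$ from $a$. Hence if $b$ lies in an open ball about $a$, so does $[a,b]$. Therefore $R$ and all its open balls are path connected, and $R$ is locally path connected.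

## 11. Collapsing the fibers

Let $\mathcal D$ be the decomposition of $R$ into the compact sets $f(q^{-1}(x))$, $x\in X$, and the singletons $\{t\}$, $t\in T$. Let $\pi:R\to Y=R/\mathcal D$ be the quotient map.

**Step 5a: fibers in bands of large index are small.**

**Claim A.** Let $v\in\Lambda$, $k\ge1$, and let $K$ be a fiber meeting $v_k$. Then
$$\operatorname{diam}f(K)\le\eta_k:=2\Big(\max_{|l-k|\le1}|c_l-c_k|+2^{-k+1}\Big),\qquad\eta_k\to0 .$$

*Proof.* By (α), $K\subset v$; by (β), $K\subset\bigcup_{|l-k|\le1}v_l$. For $e\in K\cap v_l$ we have $f(e)=b_v+c_l\ell_v\delta_v+\text{tail}$, and by (9.2), applied to the child of $v$ containing $e$, the tail has norm at most $2\cdot2^{-l-1}\ell_v\le2^{-l}\le2^{-k+1}$. Since $\ell_v\le1$, every point of $f(K)$ is within $\max_{|l-k|\le1}|c_l-c_k|+2^{-k+1}$ of the single point $b_v+c_k\ell_v\delta_v$. This gives the bound. It tends to $0$ because $|c_k-c_{k+1}|\to0$. $\square$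

The bound does not depend on $v$. This is used in the second half of the next proof.

**Step 5b: fibers near $T$ are small.** This is the requirement found in Section 6.

**Claim B.** If $t\in T$, $a_j\in E$, $f(a_j)\to t$, and $K_j$ is the fiber containing $a_j$, then $\operatorname{diam}f(K_j)\to0$ along a subsequence.

*Proof.* If $t\neq0$, let $w$ be the last cell of $\operatorname{supp}t$. Then $t_w>0$, so $f(a_j)_w>0$, that is, $a_j\in w$, for large $j$. If $t=0$, let $w=E$. Let $a_j\in w_{k_j}$ and let $u_j\subset w_{k_j}$ be the child of $w$ containing $a_j$. Pass to a subsequence for which either $k_j\to\infty$ or $k_j=k$ is constant.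

If $k_j\to\infty$, Claim A with $v=w$ gives $\operatorname{diam}f(K_j)\le\eta_{k_j}\to0$.

Suppose $k_j=k$ is constant; possibly $k=0$, in which case $K_j$ may stick out of $w$ and Claim A for $w$ says nothing. Let $a_j\in(u_j)_{k_j'}$. The support of $t$ contains no child of $w$, so $t_{u_j}=0$ and
$$c_{k_j'}2^{-k-1}\ell_w=c_{k_j'}\ell_{u_j}=f(a_j)_{u_j}\le\|f(a_j)-t\|\to0 .$$
Thus $c_{k'_j}\to0$. Since every $c_i$ is positive, each index $i$ can occur as $k_j'$ only finitely often, so $k_j'\to\infty$. Claim A with $v=u_j$ and $k=k_j'$ gives $\operatorname{diam}f(K_j)\le\eta_{k_j'}\to0$. $\square$

**Step 5c: $\pi$ is a closed map.** Let $F\subset R$ be closed. By definition of the quotient topology we must show that $\pi^{-1}(\pi(F))$ is closed. Let $p_j\to p$ in $R$ with $p_j\in D_j\in\mathcal D$ and $b_j\in D_j\cap F$; we show that the element of $\mathcal D$ containing $p$ meets $F$. If infinitely many $D_j$ are singletons, then $p_j=b_j\in F$ for these $j$, so $p\in F$. Otherwise we may assume $D_j=f(K_j)$ with $K_j$ a fiber, $p_j=f(a_j)$, $b_j=f(b_j')$, and $a_j,b_j'\in K_j$.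

* If $p=f(a)$ with $a\in E$, then $a_j\to a$ since $f$ is an embedding, so $q(b_j')=q(a_j)\to q(a)$. The set $\{q(a)\}\cup\{q(a_j):j\ge1\}$ is compact. By Fact 4 its preimage under $q$ is compact, so along a subsequence $b_j'\to b'$, and $q(b')=q(a)$. Then $f(b')=\lim b_j\in F$, and $f(b')$ lies in the same element of $\mathcal D$ as $p$.
* If $p=t\in T$, then $\|b_j-p_j\|\le\operatorname{diam}f(K_j)\to0$ along a subsequence by Claim B. So $b_j\to t$ along it, and $t\in F$.

**Step 5d: $Y$ is Hausdorff.** Let $y\ne y'$ in $Y$. The sets $\pi^{-1}(y)$ and $\pi^{-1}(y')$ are disjoint and compact, so they have disjoint open neighborhoods $U,U'$ in the metric space $R$. As $\pi$ is closed, $Y\setminus\pi(R\setminus U)$ and $Y\setminus\pi(R\setminus U')$ are open. They contain $y$ and $y'$ respectively. A common point $z$ would satisfy $\emptyset\ne\pi^{-1}(z)\subset U\cap U'=\emptyset$, so they are disjoint.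

## 12. Metrizability of the quotient and the copy of $X$ in it

**Step 6a: the properties of $Y$.** The map $\pi$ is a closed continuous surjection with compact fibers onto a Hausdorff space, so it is perfect. By Fact 5, $Y$ is metrizable. It is path connected as a continuous image of $R$. For local path connectedness, let $U\subset Y$ be open and $C$ a path component of $U$. If $r\in\pi^{-1}(C)$, the path component of $r$ in $\pi^{-1}(U)$ is mapped by $\pi$ into $C$. So $\pi^{-1}(C)$ is a union of path components of the open set $\pi^{-1}(U)$. These are open, because $R$ is locally path connected. Hence $\pi^{-1}(C)$ is open, and $C$ is open since $\pi$ is a quotient map. So path components of open sets are open, and $Y$ is locally path connected.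

**Step 6b: $X$ sits densely in $Y$.** The set $f(E)$ is a union of elements of $\mathcal D$. So for closed $A\subset R$ we have $\pi(A\cap f(E))=\pi(A)\cap\pi(f(E))$. Thus $\pi|_{f(E)}:f(E)\to\pi(f(E))$ is a closed continuous surjection. So is $q\circ f^{-1}:f(E)\to X$. Both are quotient maps, and they have the same point preimages, the sets $f(q^{-1}(x))$. By Fact 10, $\pi(f(E))$ is homeomorphic to $X$. It is dense in $Y$ because $f(E)$ is dense in $R$. This proves Theorem 1. $\blacksquare$

Hence the answer to (b) is yes, and therefore the answer to (a) is yes.

**Step 6c: the remainder is dense.** This is needed for Theorem 2. For $x\in E$ and $r<\|f(x)\|$ the point $\sigma_{f(x)}(r)$ has finite support, so it lies in $T$, and it tends to $f(x)$ as $r\to\|f(x)\|$. Hence $T$ is dense in $R$. With $X$ identified with $\pi(f(E))$, we have $Y\setminus X=\pi(T)$, and this is dense in $Y$.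

## 13. Completely metrizable extensions: the rest of the equivalence

The implication (2)⇒(1) was proved in Section 4. The implication (3)⇒(2) is immediate, since metrizable spaces are Hausdorff. It remains to prove (1)⇒(3).

**Step 7a: reduction to complete $X$.** The purpose is to find a completely metrizable $\hat X$ that contains $X$ densely and still has no point of local compactness. An arbitrary completion will not do: the completion of $\mathbb Q$ in its usual metric is $\mathbb R$. So we first make the metric detect noncompactness everywhere.

Let $d$ be a compatible metric on $X$ and let $\bigcup_{n\ge1}\mathcal B_n$ be a base of $X$ with each $\mathcal B_n$ a discrete family of nonempty open sets (Fact 7). Let $B\in\mathcal B_n$. As in Step 2a, a nonempty open $V$ with $\overline V\subset B$ has noncompact closure, so $B$ contains an infinite set $\{x_0,x_1,\dots\}$ of distinct points, closed and discrete in $X$. By Tietze's theorem there is a continuous $f_B:X\to[0,\infty)$ vanishing off $B$ with $f_B(x_k)=k$ for all $k$. Put $f_n=\sum_{B\in\mathcal B_n}f_B$. Every point has a neighborhood meeting at most one $B\in\mathcal B_n$, on which $f_n$ is either $0$ or a single $f_B$. So $f_n$ is continuous,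 and it is unbounded on each $B\in\mathcal B_n$. Put
$$d'(x,y)=d(x,y)+\sum_{n\ge1}2^{-n}\min\big(1,|f_n(x)-f_n(y)|\big).$$
This is a metric with $d\le d'$. The series converges uniformly, so $d'$ is continuous in the topology given by $d$. Hence $d'$ is compatible.

Let $\hat X$ be the completion of $(X,d')$. Suppose some point of $\hat X$ has a compact neighborhood. Then there is a nonempty open $G\subset\hat X$ with compact closure. The nonempty open subset $G\cap X$ of $X$ contains some $B\in\mathcal B_n$, for some $n$, and $B$ is $d'$-totally bounded as a subset of a compact set. But $f_n$ is unbounded on $B$, so $B$ contains an infinite set on which the values of $f_n$ are pairwise at least $1$ apart. Points of this set have pairwise $d'$-distance at least $2^{-n}$, a contradiction. So $\hat X$ is completely metrizable without points of local compactness, and $X$ is dense in $\hat X$.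

Suppose $Y\supset\hat X$ is as in (3) for $\hat X$. Then $X$ is dense in $Y$, and $Y\setminus X\supset Y\setminus\hat X$ is dense in $Y$. So $Y$ is as in (3) for $X$. From now on let $d$ be a complete metric on $X$ itself, and run Sections 7–12 with this $d$.

**Step 7b: $\rho$ is a complete metric on $E$.** First, $S$ is closed in $\prod_n\mathcal F_n$. Let $F\in\overline S$. For each $N$ some $G\in S$ agrees with $F$ in the first $N$ coordinates, so $p(G)\in F_1\cap\dots\cap F_N\neq\emptyset$. These are decreasing nonempty closed sets with diameters tending to $0$, so by completeness of $d$ we get $\bigcap_nF_n\neq\emptyset$, that is, $F\in S$. Hence $E$, closed in $S$, is closed in $\prod_n\mathcal F_n$. In the metric on $\prod_n\mathcal F_n$ defined by the formula for $\rho$, a Cauchy sequence is eventually constant in each coordinate and so converges. Therefore $\rho$ is complete on the closed set $E$.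

**Step 7c: $R$ is closed in $\ell_1(\Lambda)$.** Let $z_j\in R$ and $z_j\to z$. All coordinates of $z$ are nonnegative, and $z_w\le\ell_w$ for all $w$, since the same holds for the $z_j$. Suppose $z_v>0$. Then $v\in\operatorname{supp}z_j$ for large $j$. By (10.1), for these $j$ all proper ancestors of $v$ are in $\operatorname{supp}z_j$, with the positive coordinates prescribed there, which do not depend on $j$. So $z$ has the same positive coordinates at the proper ancestors of $v$. Two distinct cells, neither an ancestor of the other, are never both in $\operatorname{supp}z_j$, so they are never both in $\operatorname{supp}z$. Hence $\operatorname{supp}z$ is an initial chain, and $z$ satisfies the coordinate condition of (10.1) with $0<z_w\le\ell_w$ on the chain.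

If the chain is finite (or empty), $z\in T$ by (10.1). If it is an infinite chain $w^0\supset w^1\supset\cdots$, its members are nonempty closed subsets of $E$ with $\rho$-diameters tending to $0$. By Step 7b there is $x\in E$ with $\bigcap_iw^i=\{x\}$. Then $w^i=w^i(x)$ for all $i$. Since $x\in w^{i+1}\subset(w^i)_k$ means $\kappa_i(x)=k$, the coordinate condition says $z_{w^i}=c_{\kappa_i(x)}\ell_{w^i}$. So $z=f(x)\in R$.

**Step 7d: conclusion of (1)⇒(3).** By Step 7c, $R$ is completely metrizable, hence Čech-complete. Its perfect image $Y$ is metrizable by Section 12 and Čech-complete by Fact 6, so $Y$ is completely metrizable by the same fact. By Section 12, $Y$ is path connected, locally path connected, contains $X$ densely, and has dense remainder $Y\setminus X$.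

Finally, $w(Y)=w(X)$ for every $Y$ as in (3). A dense subset of $X$ is dense in $Y$, so by Fact 8 the weight of $Y$, which is its density, is at most the density of $X$, which is $w(X)$. And $w(X)\le w(Y)$ because $X$ is a subspace. $\blacksquare$

## 14. Zero-dimensional $X$: the tree itself

Let $X$ satisfy (1) and let $X\subset\prod_n\mathcal A_n$ with $\mathcal A_n$ discrete. By Fact 9 this covers exactly the metrizable $X$ with $\operatorname{Ind}X=0$ that satisfy (1).

**Step 8a: no collapsing is needed.** Take $E=X$ and $q=\mathrm{id}$, and let $\mathcal P_n$ be the partition of $X$ according to the first $n$ coordinates. The identity is perfect and irreducible, and the proof of (7.1) used only the partitions $\mathcal P_n$. So Sections 8–10 apply word for word. They give a space $R$ that is metrizable, path connected and locally path connected, and contains the homeomorphic copy $f(X)$ of $X$ as a dense subspace. We take $Y=R$ with the norm metric and show that it is an $\mathbb R$-tree.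

**Step 8b: the branching heights.** For $a\ne b$ let $r^*(a,b)$ be the number $r^*$ of Step 4d, and let $r^*(a,a)=\|a\|$. By (10.2), $r^*(a,b)=\frac12(\|a\|+\|b\|-\|a-b\|)$. We claim that $r^*(a,b)$ is the largest $r$ with $\sigma_a=\sigma_b$ on $[0,r]$. This is clear for $a=b$. For $a\neq b$ the two paths agree on $[0,r^*(a,b)]$, and if $\sigma_a(r)=\sigma_b(r)$, then
$$\|a-b\|\le\|a-\sigma_a(r)\|+\|\sigma_b(r)-b\|=(\|a\|-r)+(\|b\|-r),$$
so $r\le r^*(a,b)$ by (10.2). Consequently, for all $a,b,c\in R$,
$$r^*(a,c)\ge\min\{r^*(a,b),r^*(b,c)\}, \tag{14.1}$$
because $\sigma_a=\sigma_b=\sigma_c$ up to the minimum on the right.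

**Step 8c: $[a,b]$ is isometric to an interval.** Parametrize $[a,b]$ by arc length. Points with parameters $s<t$ are at distance at most $t-s$. If the distance were smaller, the triangle inequality would make the distance from $a$ to $b$ smaller than the total length $\|a-b\|$. So $[a,b]$ is an arc isometric to $[0,\|a-b\|]$. Recall that
$$[a,b]=\sigma_a\big([r^*(a,b),\|a\|]\big)\cup\sigma_b\big([r^*(a,b),\|b\|]\big), \tag{14.2}$$
which is also correct for $a=b$, with $[a,a]=\{a\}$.

**Step 8d: $[x,z]\subset[x,y]\cup[y,z]$ for all $x,y,z\in R$.** Write $\alpha=r^*(x,y)$, $\beta=r^*(y,z)$, $\gamma=r^*(x,z)$. If $\gamma\ge\alpha$ and $\gamma\ge\beta$, then by (14.2) $\sigma_x([\gamma,\|x\|])\subset[x,y]$ and $\sigma_z([\gamma,\|z\|])\subset[y,z]$, as needed. Otherwise, by symmetry in $x$ and $z$, we may assume $\gamma<\alpha$. By (14.1), $\gamma\ge\min\{\alpha,\beta\}$ gives $\beta\le\gamma$, and $\beta\ge\min\{\alpha,\gamma\}=\gamma$; so $\beta=\gamma$. Then $\sigma_z([\gamma,\|z\|])\subset[y,z]$ and $\sigma_x([\alpha,\|x\|])\subset[x,y]$. The remaining part is $\sigma_x([\gamma,\alpha])=\sigma_y([\beta,\alpha])\subset[y,z]$.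

**Step 8e: there is no other arc.** Let $a\neq b$ and let $m\in[a,b]$, $m\ne a,b$. For $x,y\in R\setminus\{m\}$ write $x\sim y$ if $m\notin[x,y]$. This relation is reflexive and symmetric, and it is transitive by Step 8d. Its classes are open: if $\|x-y\|<\|x-m\|$, then all points of $[x,y]$ are within $\|x-y\|$ of $x$, so $m\notin[x,y]$ and $x\sim y$. Hence the classes form a partition of $R\setminus\{m\}$ into open sets, and $a,b$ lie in different classes since $m\in[a,b]$. No connected subset of $R\setminus\{m\}$ contains both $a$ and $b$. So every arc $A$ with endpoints $a,b$ contains $m$, and as $m$ was arbitrary, $A\supset[a,b]$. Let $h:[0,1]\to A$ be a homeomorphism with $h(0)=a$, $h(1)=b$. Then $h^{-1}([a,b])$ is a connected subset of $[0,1]$ containing $0$ and $1$, so it is all of $[0,1]$, and $A=[a,b]$.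

Thus any two points of $R$ are the endpoints of exactly one arc, and this arc is isometric to an interval of the right length. So $R$ is an $\mathbb R$-tree, and the proof of Theorem 2 is complete. $\blacksquare$
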